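# Counting the components of $\{\sigma_{\min}(P+zQ)\le\epsilon\}$

## Five theorems on sublevel sets of a matrix pencil

Let $m\le n$ be positive integers, let $P,Q$ be complex $m\times n$ matrices and let $\epsilon>0$. Write $\sigma_{\min}(M)$ for the smallest (the $m$-th) singular value of an $m\times n$ matrix $M$, so $\sigma_{\min}(M)^2=\lambda_{\min}(MM^*)$. Let $c$ be the number of connected components of
$$S=\{z\in\mathbf C:\ \sigma_{\min}(P+zQ)\le\epsilon\},$$
and let $\kappa(m,n)$ be the maximum of $c$ over all $m\times n$ matrices $P,Q$ and all $\epsilon>0$. The conjecture under discussion is that $c\le m$ always. It is false, and the following is what we shall prove.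

**Theorem 1.** For
$$P+zQ=R(z)=\begin{pmatrix}3z&-3&-3z&0\\-1&z&-5&0\\0&0&4z&5\end{pmatrix},\qquad \epsilon=3,$$
one has $\{z:\sigma_{\min}(P+zQ)\le3\}=\{0,\pm\sqrt5,\pm i\sqrt3\}$, which has $5>3$ components. For all sufficiently small $\delta>0$, the set $\{\sigma_{\min}\le3+\delta\}$ also has exactly $5$ components.

**Theorem 2.** The bound $c\le m$ holds for all $m\times n$ data if and only if $m\le2$ or $n=m$. If $m\ge3$ and $n\ge m+1$, then $c=m+2$ occurs.

**Theorem 3.** Always $c\le(m-1)^2+1$.

**Theorem 4.** $\kappa(m,n)=(m-1)^2+1$ for $m\in\{1,2\}$, $n\ge m$, and for $m\in\{3,4\}$, $n\ge m+1$. Also $\kappa(m,n)\ge3m-2$ for $m\ge4$, $n\ge m+1$.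

**Theorem 5.** $\kappa(m,n)\ge\lceil m^2/2\rceil$ for all $m$ and $n\ge2m$. With Theorem 3, $\lceil m^2/2\rceil\le\max_n\kappa(m,n)\le m^2-2m+2$ for every $m$.

## Reading the statements on small pencils

A pencil is an affine family $M(z)=P+zQ$. The set $S$ consists of the parameters $z$ for which $M(z)$ is within $\epsilon$ of losing full row rank, because $\sigma_{\min}(M)$ is the distance in operator norm from $M$ to the matrices of rank less than $m$. We ask into how many pieces $S$ can fall. The source of the problem (the slides "Eigenvalues and Optimization") quotes the bound $c\le 2m^2-m+1$ of Burke/Lewis/Overton 2004, and quotes $c\le m$ as known when $m=1$ or $m=n$. Theorem 3 lowers the quadratic bound, and Theorem 5 shows that no linear bound in $m$ can hold for all $n$.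

We write $\succ0$ and $\succeq0$ for Hermitian positive definite and positive semidefinite. Expanding,
$$M(z)M(z)^*-\epsilon^2I=(PP^*-\epsilon^2I)+z\,QP^*+\bar z\,PQ^*+|z|^2QQ^*. \tag{1}$$
Call the left side $N(z)$. Then $z\in S$ exactly when $N(z)\not\succ0$. By Sylvester's criterion, $N(z)\succ0$ means that the leading principal minors are positive. These are real polynomials in $x=\mathrm{Re}\,z$ and $y=\mathrm{Im}\,z$, so $S$ is semialgebraic: it is described by finitely many polynomial equations and inequalities, combined by unions, intersections and complements. A semialgebraic set has finitely many connected components, and they are closed in it (Bochnak–Coste–Roy, *Real Algebraic Geometry*). Since $S$ is closed in $\mathbf C$, so are its components. We use this throughout, in the following form: every component $W$ of $S$ has an open set $V\supset W$ with $V\cap S=W$, namely the complement of the union of the other components.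

*One row.* If $m=1$, then $\sigma_{\min}(p+zq)=\|p+zq\|$ is a convex function of $z$, so $S$ is convex and $c\le1$.

*Diagonal pencils.* For $M(z)=\mathrm{diag}(z-a_1,\dots,z-a_m)$ we have $\sigma_{\min}=\min_j|z-a_j|$, and $S$ is a union of $m$ discs of radius $\epsilon$. If the $a_j$ are far apart, $c=m$. So $m$ components are easy to get.

*Zero columns.* Appending zero columns to $P$ and $Q$ does not change $MM^*$. Hence $\kappa(m,n)$ is nondecreasing in $n$.

## Square pencils and the maximum principle

For square pencils every component ought to contain a zero of $\det(P+zQ)$, and there are at most $m$ zeros. We carry this out in full, because Theorem 2 needs it and because we want to see what breaks when $n>m$.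

We use one fact. Let $M$ be a holomorphic matrix-valued function on a connected open set $U$, and suppose $\|M\|$ attains its maximum over $U$ at $z_0$. Then $\|M\|$ is constant on $U$. Indeed, choose unit vectors $u,v$ with $|u^*M(z_0)v|=\|M(z_0)\|$. The holomorphic function $u^*Mv$ satisfies $|u^*Mv|\le\|M\|\le\|M(z_0)\|$ with equality at $z_0$, so it is constant, and then $\|M\|\ge|u^*Mv|=\|M(z_0)\|$ everywhere.

**Proposition 6.** If $m=n$, then $c\le m$.

**Step 1: set-up.** If $S$ is empty or all of $\mathbf C$, then $c\le 1\le m$. Assume neither. Then $\det(P+zQ)\not\equiv0$, since otherwise $\sigma_{\min}\equiv0$ and $S=\mathbf C$. Let $E$ be the finite zero set of $\det(P+zQ)$, and off $E$ put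
$$M(z)=(P+zQ)^{-1},\qquad f(z)=\|M(z)\|=1/\sigma_{\min}(P+zQ).$$
So $S=E\cup\{f\ge1/\epsilon\}$. The entries of $M$ are rational functions. Either all have finite limits at $\infty$ or one of them tends to $\infty$, so $f$ has a limit $\ell\in[0,\infty]$ at $\infty$.

**Step 2: components without zeros of the determinant.** The aim is to show: *if a component $W$ of $S$ misses $E$, then $W$ is unbounded and $\ell>1/\epsilon$.* Suppose instead that $W\cap E=\emptyset$ and that $W$ is bounded or $\ell\le1/\epsilon$. Take $V$ open with $V\cap S=W$. Then $V\cap E=\emptyset$, so $f$ is continuous on $V$. Moreover $f\ge1/\epsilon$ on $W$ and $f<1/\epsilon$ on $V\setminus W$, so $f=1/\epsilon$ on $\partial W$. Let $s=\sup_Wf$.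

Suppose first that $s>1/\epsilon$. A sequence in $W$ along which $f\to s$ is bounded: either $W$ is bounded, or an unbounded subsequence would give $f\to\ell\le1/\epsilon<s$. Since $W$ is closed and $f$ is continuous, the supremum is attained at some $z_0\in W$, and $z_0\notin\partial W$. Let $U$ be the component of the interior of $W$ that contains $z_0$. By the maximum principle $f\equiv s$ on $U$. As $W\ne\mathbf C$, also $U\neq\mathbf C$, so $U$ has a boundary point $q$. We have $q\in W$ since $W$ is closed. Also $q$ is not interior to $W$, since a small disc about it would then belong to $U$. So $q\in\partial W$ and $f(q)=1/\epsilon$, while continuity gives $f(q)=s$. This is a contradiction.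

So $s=1/\epsilon$, that is, $f\equiv1/\epsilon$ on $W$ and $f<1/\epsilon$ on $V\setminus W$. Every $w\in W$ is then a local maximum of $f$, so $f$ is constant, equal to $1/\epsilon$, near $w$, and a neighbourhood of $w$ lies in $W$. Thus $W$ is open, closed and nonempty, so $W=\mathbf C$, a contradiction.

**Step 3: the count.** If $\ell\le1/\epsilon$, every component meets $E$, so $c\le\#E\le m$. If $\ell>1/\epsilon$, then $S$ contains some $\{|z|\ge r\}$. This set is connected and every unbounded component meets it, so there is exactly one unbounded component. Here $Q$ is singular, since for invertible $Q$ we have $\sigma_{\min}(P+zQ)\to\infty$ and $\ell=0$. Hence the coefficient $\det Q$ of $z^m$ in $\det(P+zQ)$ vanishes, and $\#E\le m-1$. Every bounded component meets $E$. So $c\le(m-1)+1=m$. $\blacksquare$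

Now let $n>m$. The smallest case already shows what is lost. For $M(z)=(z\ \ 1)$ we have $\sigma_{\min}(M(z))=\sqrt{|z|^2+1}$, so $M(z)$ never loses rank, yet $S=\{0\}$ for $\epsilon=1$. There is no determinant to supply a zero in each component. The natural substitute for the inverse is $M^*(MM^*)^{-1}$, which is not holomorphic, and its norm $1/\sqrt{|z|^2+1}$ has a strict interior maximum at $0$. So Step 2 fails exactly where it invokes the maximum principle, and nothing in the argument limits the number of components any more.

## Five points from a $3\times4$ pencil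

The example $(z\ \ 1)$ also suggests how to build many components. There $MM^*-\epsilon^2=|z|^2\ge0$, and $S$ is the zero set of this nonnegative function. In general, suppose
$$M(z)M(z)^*-\epsilon^2I=L(z)L(z)^*$$
with a square matrix $L(z)$ whose entries are polynomials in $z$ *and* $\bar z$. Then $\sigma_{\min}(M(z))\ge\epsilon$ everywhere, and $S$ is the zero set of $\det L$. This determinant need not be holomorphic, and a polynomial in $z,\bar z$ can have more zeros than its degree. For instance $z^2-\bar z$ vanishes at $z=0$ and at the three cube roots of unity, since $z^2=\bar z\neq0$ forces $|z|=1$ and $z^3=1$.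

**Proof of the first assertion of Theorem 1.** *The aim is to exhibit $L$.* Multiplying out the rows of $R(z)$ gives
$$RR^*-9I=\begin{pmatrix}18|z|^2&12z-3\bar z&-12|z|^2\\12\bar z-3z&17+|z|^2&-20\bar z\\-12|z|^2&-20z&16|z|^2+16\end{pmatrix}.$$
For example, the $(1,2)$ entry is $3z\cdot(-1)+(-3)\bar z+(-3z)(-5)=12z-3\bar z$, and the $(2,2)$ entry is $1+|z|^2+25-9$. Now let $D=\mathrm{diag}(3,1,4)$ and
$$L(z)=\begin{pmatrix}\bar z&0&-z\\-1&\bar z&-4\\0&-1&z\end{pmatrix},\qquad LL^*=\begin{pmatrix}2|z|^2&4z-\bar z&-|z|^2\\4\bar z-z&17+|z|^2&-5\bar z\\-|z|^2&-5z&1+|z|^2\end{pmatrix}.$$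
Passing from $LL^*$ to $(DL)(DL)^*$ multiplies the $(i,j)$ entry by $d_id_j$ with $(d_1,d_2,d_3)=(3,1,4)$. Comparing the six entries on and above the diagonal, we get $RR^*-9I=(DL)(DL)^*\succeq0$. Hence $\sigma_{\min}(R(z))\ge3$ for every $z$, with equality if and only if $\det L(z)=0$.

Expanding along the first row, with $z=x+iy$,
$$\det L=\bar z(|z|^2-4)-z=x(|z|^2-5)-iy(|z|^2-3). \tag{2}$$
This vanishes if and only if $x(|z|^2-5)=0$ and $y(|z|^2-3)=0$. If $x$ and $y$ were both nonzero, then $|z|^2$ would be both $5$ and $3$. So $z=0$, or $x=0$ and $y^2=3$, or $y=0$ and $x^2=5$. The sublevel set is $\{0,\pm\sqrt5,\pm i\sqrt3\}$.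

**At least five components for levels slightly above $3$.** The coefficient matrix $Q$ of $z$ in $R$ has rank $3$, so $\sigma_{\min}(P+zQ)\ge|z|\sigma_{\min}(Q)-\|P\|\to\infty$, and the sets $\{\sigma_{\min}\le3+\delta\}$ are compact. They decrease as $\delta\downarrow0$, with intersection the five points. By compactness, for small $\delta>0$ the set lies in the union of five small disjoint open discs about the five points, and it contains all five. So it has at least $5$ components. That it has exactly $5$ will follow from Theorem 3, since $(3-1)^2+1=5$.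

**Counterexamples for all $m\ge3$, $n\ge m+1$.** *The aim is the second sentence of Theorem 2.* Take the block-diagonal matrix
$$R(z)\oplus(z-100)\oplus(z-200)\oplus\dots\oplus(z-100(m-3))$$
of size $m\times(m+1)$, append $n-m-1$ zero columns, and let $\epsilon=3$. Then $(P+zQ)(P+zQ)^*$ is block diagonal, so $S$ is the union of the sublevel sets of the blocks. These are the five points above and the $m-3$ discs $|z-100j|\le3$, which are pairwise disjoint and avoid the five points. So $c=5+(m-3)=m+2>m$.

## Real curves of bidegree $(m,m)$ and the bound $(m-1)^2+1$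

For an upper bound we look at the boundary of $S$, which lies in the zero set of $\det N(z)$. As a polynomial in $x,y$ this has degree $2m$, and a nonsingular plane curve of degree $2m$ has genus $(2m-1)(m-1)$. The form (1) says more: regarded as a polynomial in $z$ and $w=\bar z$, the determinant has degree at most $m$ in each variable. We say it has *bidegree* at most $(m,m)$. For example, $|z-a|^2-r^2$ becomes $(z-a)(w-\bar a)-r^2$, of bidegree $(1,1)$. The surface adapted to this is $\mathbf P^1\times\mathbf P^1$, where the genus is only $(m-1)^2$. We prove more than Theorem 3.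

**Proposition 7.** Let $N(z)=A+zB+\bar zB^*+|z|^2C$ be $m\times m$ with $A=A^*$ and $C\succeq0$. Then $S=\{z\in\mathbf C:N(z)\not\succ0\}$ has at most $(m-1)^2+1$ components.

By (1), Theorem 3 is the case $A=PP^*-\epsilon^2I$, $B=QP^*$, $C=QQ^*$. As before, $S$ is closed and semialgebraic, with finitely many components $C_1,\dots,C_c$, all closed. Assume $c\ge1$.

**Step 1: reduction to $C\succ0$ and $S$ compact.** *The set may be unbounded. We perturb $N$ so that it becomes compact without losing components.* Choose $p_i\in C_i$ and $r>\max_i|p_i|$, and let $B_s=\{|z|\le s\}$. The sets $C_i\cap B_{r+1}$ are compact, disjoint and nonempty. Let $d$ be the least distance between two of them (put $d=1$ if $c=1$), and let $\rho=\min(d,1)/3$. Let $U_i$ be the open $\rho$-neighbourhood of $C_i\cap B_r$ and let $X_i=C_i\cup U_i$. For $\eta>0$ put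
$$N_\eta(z)=N(z)+\eta(|z|^2-r^2)I,\qquad S_\eta=\{z:N_\eta(z)\not\succ0\}.$$

*First, $S_\eta\subset\bigcup_iX_i$ for small $\eta$.* For $|z|\ge r$ we have $N_\eta\succeq N$, so the part of $S_\eta$ there lies in $S=\bigcup C_i$. On the compact set $B_r\setminus\bigcup U_i$ we have $N\succ0$, so $\lambda_{\min}(N)$ has a positive lower bound there, and $N_\eta\succ0$ there once $\eta r^2$ is below that bound.

*Second, $\overline{X_i}\cap X_j=\emptyset$ for $i\ne j$.* We have $\overline{X_i}=C_i\cup\overline{U_i}$. The sets $C_i$ and $C_j$ are disjoint. The sets $\overline{U_i}$ and $\overline{U_j}$ are disjoint because $2\rho<d$. A point of $C_j\cap\overline{U_i}$ has modulus at most $r+\rho<r+1$, so it lies in $C_j\cap B_{r+1}$, at distance at most $\rho<d$ from $C_i\cap B_r$, which is impossible. By symmetry $C_i\cap U_j=\emptyset$.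

*Consequently a connected subset $Y$ of $S_\eta$ lies in a single $X_i$.* Each $Y\cap X_i=Y\cap\overline{X_i}$ is closed in $Y$, and these finitely many disjoint closed sets cover $Y$.

*Third, $p_i\in S_\eta$,* because $\lambda_{\min}(N_\eta(p_i))=\lambda_{\min}(N(p_i))+\eta(|p_i|^2-r^2)<0$. So $S_\eta$ meets every $X_i$ and has at least $c$ components.

Finally, $N_\eta$ has the same shape as $N$, with $|z|^2$-coefficient $C+\eta I\succ0$. So $\lambda_{\min}(N_\eta(z))\to\infty$ as $|z|\to\infty$, and $S_\eta$ is compact. It suffices to bound its number of components. From now on we assume that $C\succ0$ and that $S$ is compact, with finitely many components, again written $C_1,\dots,C_c$.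

**Step 2: a boundary point in each component.** *We fix points and fences for $\Delta(z)=\det N(z)$.* The function $\Delta$ is real valued and of bidegree at most $(m,m)$, and $\Delta>0$ off $S$. On $\partial S$ the matrix $N$ is a limit of positive definite matrices but not positive definite, so it is singular and $\Delta=0$. Each $C_i$ is compact and nonempty, so it is not $\mathbf C$ and has a boundary point $p_i\in C_i$. The other components are at positive distance from $p_i$, so points near $p_i$ and outside $C_i$ are outside $S$. Hence $p_i\in\partial S$ and $\Delta(p_i)=0$.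

Choose bounded open sets $V_i\supset C_i$ with pairwise disjoint closures. Then $\partial V_i$ misses $C_i$, because $V_i$ is open, and it misses $C_j\subset V_j$ for $j\ne i$. So $\partial V_i\cap S=\emptyset$ and $\Delta>0$ on $\partial V_i$.

**Step 3: a nonsingular curve nearby.** *We want to replace $\Delta$ by a polynomial $f$ that keeps these signs and whose complex zero curve is smooth.* Let $H$ be the real vector space of functions $f=\sum_{i,j\le m}f_{ij}z^i\bar z^j$ with $f_{ji}=\overline{f_{ij}}$. Thus $H$ corresponds to the Hermitian $(m+1)\times(m+1)$ matrices, and $\Delta\in H$. For $f\in H$ let $F(z,w)=\sum f_{ij}z^iw^j$. Homogenized separately in $z$ and $w$, it is a section of $\mathcal O(m,m)$ on $\mathbf P^1\times\mathbf P^1$, and all sections arise from arbitrary complex coefficients $f_{ij}$.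

*Generic sections are nonsingular (Bertini).* At an affine point $(a,b)$ the sections $1,\ z-a,\ w-b$ have linearly independent values and first derivatives; at points at infinity use the coordinates $1/z$, $1/w$. So "the value and both first derivatives vanish at $(a,b)$" is three independent linear conditions on $F$. The pairs ($F$, singular point of $F$) form a closed set of dimension $(m+1)^2-3+2$. Its projection to the space of sections is closed, because $\mathbf P^1\times\mathbf P^1$ is projective, and proper, because its dimension is less than $(m+1)^2$. So $\{F=0\}$ is nonsingular for all $F$ outside a proper Zariski-closed subset.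

*Such $F$ exist in every open subset of $H$.* Every complex matrix is uniquely $H_1+iH_2$ with $H_1,H_2$ Hermitian, so $H$ is a real form of the space of sections. A complex polynomial that vanishes on a nonempty open subset of $H$ vanishes on $H$, hence on all sections. So the bad set contains no nonempty open subset of $H$.

*Choice of $f$.* The function $\Delta-\eta(1+|z|^2)^m\in H$ is negative at every $p_i$, and for small $\eta>0$ it is positive on the compact sets $\partial V_i$. Both conditions persist under small changes of the coefficients. So there is $f\in H$ with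
$$f(p_i)<0,\qquad f>0\ \text{on}\ \partial V_i\quad(1\le i\le c),\qquad X=\{F=0\}\subset\mathbf P^1\times\mathbf P^1\ \text{nonsingular}. \tag{3}$$

**Step 4: $X$ is connected of genus $g=(m-1)^2$.** *We need this for Harnack's bound.* Recall that curves of bidegrees $(a,b)$ and $(a',b')$ on $\mathbf P^1\times\mathbf P^1$ have intersection number $ab'+ba'$. If $X$ were a disjoint union of nonempty curves of bidegrees $(a,b)$ and $(a',b')$, then $a+a'=b+b'=m$ and $ab'+ba'=0$, so $ab'=0$ and $ba'=0$. If $a=0$, then $a'=m>0$, so $b=0$, and the first curve has bidegree $(0,0)$ and is empty. If $b'=0$, then $b=m>0$, so $a'=0$, and the second curve is empty. Both are contradictions, so $X$ is connected. The canonical bundle of $\mathbf P^1\times\mathbf P^1$ is $\mathcal O(-2,-2)$, and adjunction gives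
$$2g-2=(m-2,m-2)\cdot(m,m)=2m(m-2),\qquad g=m^2-2m+1=(m-1)^2.$$

**Step 5: the real structure.** *We identify the zero set of $f$ with the fixed points of an involution.* Let $\tau(z,w)=(\bar w,\bar z)$, an antiholomorphic involution of $\mathbf P^1\times\mathbf P^1$. From $f_{ji}=\overline{f_{ij}}$,
$$F(\bar w,\bar z)=\sum f_{ij}\bar w^i\bar z^j=\overline{\sum f_{ji}\,z^jw^i}=\overline{F(z,w)},$$
so $\tau$ preserves $X$. The fixed points of $\tau$ on $\mathbf P^1\times\mathbf P^1$ are the points $(z,\bar z)$, $z\in\hat{\mathbf C}=\mathbf C\cup\{\infty\}$. To speak of the sign of $f$ at $\infty$ we use $\hat f=f/(1+|z|^2)^m$, which has the sign of $f$ on $\mathbf C$ and extends continuously to $\hat{\mathbf C}$ with $\hat f(\infty)=f_{mm}$. The value of the section $F$ at $(\infty,\infty)$ is also $f_{mm}$. So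
$$X_{\mathbf R}:=X^\tau=\{z\in\hat{\mathbf C}:\hat f(z)=0\}.$$

**Step 6: Harnack's bound.** *We show that $X_{\mathbf R}$ has at most $g+1$ components.* Near a fixed point of $\tau$ on $X$, choose a holomorphic coordinate $s$ vanishing there and put $s'=\overline{s\circ\tau}$, also a holomorphic coordinate. For real $\theta$ the function $\zeta=e^{i\theta}s+e^{-i\theta}s'$ satisfies $\overline{\zeta\circ\tau}=\zeta$, and for suitable $\theta$ it has nonzero derivative at the point. In the coordinate $\zeta$ the involution is $\zeta\mapsto\bar\zeta$. Hence $X_{\mathbf R}$ is a compact $1$-manifold, a disjoint union of $k$ circles ($k\ge0$). The quotient $X/\tau$ looks like a half-disc near the image of a fixed point. Elsewhere $X\to X/\tau$ is a local homeomorphism. So $X/\tau$ is a compact connected surface with $k$ boundary circles.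

Counting cells of a $\tau$-invariant triangulation in which $X_{\mathbf R}$ is a subcomplex, $\chi(X)=2\chi(X/\tau)-\chi(X_{\mathbf R})$. Circles have Euler characteristic $0$ and $\chi(X)=2-2g$, so $\chi(X/\tau)=1-g$. Gluing a disc to each boundary circle gives a closed connected surface of Euler characteristic $1-g+k$. A closed connected surface has Euler characteristic at most $2$, so $k\le g+1$.

**Step 7: one circle for each component.** *We show $c\le k$.* Let $W_i$ be the component of $\{\hat f\le0\}\subset\hat{\mathbf C}$ that contains $p_i$. It is connected, meets $V_i$ and misses $\partial V_i$, so $W_i\subset V_i$. Thus the $W_i$ are pairwise disjoint closed sets, nonempty and different from $\hat{\mathbf C}$, and each has a boundary point $q_i\in W_i$. There $\hat f(q_i)=0$: if $\hat f(q_i)<0$, a disc about $q_i$ would lie in $\{\hat f\le0\}$, hence in $W_i$, and $q_i$ would be interior. The circle of $X_{\mathbf R}$ through $q_i$ is a connected subset of $\{\hat f\le0\}$, so it lies in $W_i$. Different $i$ give different circles, so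
$$c\le k\le g+1=(m-1)^2+1.\qquad\blacksquare$$

This proves Theorem 3 and completes Theorem 1.

**Proof of Theorem 2.** For $m=1$, Theorem 3 gives $c\le1$. For $m=2$ it gives $c\le2$. For $m=n$ use Proposition 6. All remaining pairs have $m\ge3$ and $n\ge m+1$, and for these the block-diagonal pencils built from $R$ have $c=m+2>m$. $\blacksquare$

## Which Hermitian quadratics come from a pencil with $n$ columns

To find larger examples we reverse (1): we start from $N(z)=A+zB+\bar zB^*+|z|^2C$ and look for $P,Q$. For any $P,Q$ with $n$ columns,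
$$\begin{pmatrix}PP^*&PQ^*\\QP^*&QQ^*\end{pmatrix}=\begin{pmatrix}P\\Q\end{pmatrix}\begin{pmatrix}P\\Q\end{pmatrix}^{\!*}$$
is positive semidefinite of rank at most $n$. Suppose we want $(P+zQ)(P+zQ)^*=N(z)+Y$ with some $Y\succ0$; later we rescale so that $Y$ becomes $\epsilon^2I$. Then we must factor $\begin{pmatrix}A+Y&B^*\\B&C\end{pmatrix}$ in this way. If $C\succ0$, this matrix is congruent to $(A+Y-B^*C^{-1}B)\oplus C$. So the requirement is $Y-K\succeq0$ with $K=B^*C^{-1}B-A$, and the number of columns needed is $m+\mathrm{rank}(Y-K)$. A matrix $Y\succ 0$ can agree with $K$ on the eigenvectors with positive eigenvalue, but not on the others. That is the content of the next lemma.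

**Lemma A.** Let $N(z)=A+zB+\bar zB^*+|z|^2C$ with $A=A^*$, $C\succ0$, let $K=B^*C^{-1}B-A$, and let $\nu$ be the number of eigenvalues $\le0$ of $K$. For every $n\ge m+\nu$ and every $\epsilon>0$ there are $m\times n$ matrices $P,Q$ with $\{z:\sigma_{\min}(P+zQ)\le\epsilon\}=\{z:N(z)\not\succ0\}$.

**Proof.** In a spectral decomposition of $K$ replace each eigenvalue $\le0$ by $1$ and keep the others. This gives $Y\succ0$ with $Y-K\succeq0$ of rank $\nu$. Write $Y-K=TT^*$ with $T$ of size $m\times\nu$, and put
$$Q_0=[\,C^{1/2},\ 0\,],\qquad P_0=[\,B^*C^{-1/2},\ T\,].$$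
Then $P_0P_0^*=B^*C^{-1}B+Y-K=A+Y$, $Q_0P_0^*=C^{1/2}C^{-1/2}B=B$ and $Q_0Q_0^*=C$. So $(P_0+zQ_0)(P_0+zQ_0)^*=N(z)+Y$. With $P=\epsilon Y^{-1/2}P_0$ and $Q=\epsilon Y^{-1/2}Q_0$,
$$(P+zQ)(P+zQ)^*=\epsilon^2\big(I+Y^{-1/2}N(z)Y^{-1/2}\big).$$
Its least eigenvalue is $\le\epsilon^2$ if and only if $Y^{-1/2}N(z)Y^{-1/2}\not\succ0$, that is, $N(z)\not\succ0$. This has $m+\nu$ columns; append zero columns if needed. $\blacksquare$

*Example.* For $m=1$ and $N=|z|^2$ we have $K=0$ and $\nu=1$. With $Y=1$, $T=1$ the lemma gives $P_0+zQ_0=(z\ \ 1)$, our first rectangular example. For $N=|z|^2-1$ we have $K=1$ and $\nu=0$, and it gives the $1\times1$ pencil $(z)$.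

In all applications below $N=LL^*$ as in Theorem 1, and the number of components is the number of zeros of $\det L$. Two questions remain: which functions $\det L$ are available, and how large is $\nu$.

## One extra column and $3m-2$ components

Write $g(z)=a(z)+\bar z\,b(z)$ with polynomials $a,b$. The conjugate of (2) is of this kind: $z(|z|^2-4)-\bar z=\bar z(z^2-1)-4z$. We now show that all such $g$ are available with $n=m+1$, that is, with $\nu=1$.

**Lemma C.** Let $m\ge2$ and $g(z)=a(z)+\bar z\,b(z)$, with $\deg a\le m-1$ and $b$ monic of degree $m-1$. If $g$ has finitely many zeros in $\mathbf C$, say $r$ of them, then $\kappa(m,n)\ge r$ for $n\ge m+1$.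

**Step 1: a square matrix that is singular exactly where $g=0$.** Let $w_j=j(m-j)$ for $0\le j\le m$, so $w_0=w_m=0$. These are weights whose role appears in Step 3. Let $F(z)$ be the $m\times(m-1)$ matrix with columns $w_j(z\,e_j-e_{j+1})$, $1\le j\le m-1$. Rows $2,\dots,m$ of $F$ form an upper triangular matrix with diagonal entries $-w_j\ne0$, so $F(z)$ has rank $m-1$ for all $z$. Its left kernel is spanned by $(1,z,\dots,z^{m-1})$, since $z\cdot z^{j-1}-z^j=0$. Write $a=\sum_{i=1}^mp_iz^{i-1}$ and $b=\sum_{i=1}^mq_iz^{i-1}$ with $q_m=1$, and for $t>0$ put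
$$L(z)=[\,F(z),\ t(p+\bar zq)\,].$$
A nonzero row vector that annihilates $L$ must be a multiple of $(1,z,\dots,z^{m-1})$. So $L(z)$ is singular if and only if $(1,z,\dots,z^{m-1})(p+\bar zq)=g(z)=0$.

**Step 2: the Hermitian quadratic and its conjugate.** Write $F(z)=F_0+zF_1$, where $F_0$ has columns $-w_je_{j+1}$ and $F_1$ has columns $w_je_j$. Then $LL^*=A+zB+\bar zB^*+|z|^2C$ with
$$A=\mathrm{diag}(w_0^2,\dots,w_{m-1}^2)+t^2pp^*,\qquad B=-\sum_{j=1}^{m-1}w_j^2e_je_{j+1}^T+t^2pq^*,$$
$$C=\mathrm{diag}(w_1^2,\dots,w_{m-1}^2,0)+t^2qq^*.$$
Here $C\succ0$: if $x^*Cx=0$, then $x_1=\dots=x_{m-1}=0$ and $q^*x=x_m=0$.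

Now replace $z$ by $\bar z$. Put $N^\sharp(z)=(LL^*)(\bar z)=A+zB^*+\bar zB+|z|^2C$. As $LL^*\succeq0$, the set $\{N^\sharp\not\succ0\}$ is the complex conjugate of the zero set of $g$, so it consists of $r$ points. The roles of $B$ and $B^*$ are exchanged, and the matrix of Lemma A for $N^\sharp$ is $K^\sharp=BC^{-1}B^*-A$.

**Step 3: $K^\sharp$ has exactly one eigenvalue $\le0$.** *This is what makes one extra column enough.* Let
$$T_t=\begin{pmatrix}A&B\\B^*&C\end{pmatrix}.$$
Multiplying on the left by $\begin{pmatrix}I&-BC^{-1}\\0&I\end{pmatrix}$ and on the right by its adjoint shows that $T_t$ is congruent to $(-K^\sharp)\oplus C$ for $t>0$. Since $C$ contributes $m$ positive eigenvalues, it suffices to show that for small $t>0$ the matrix $T_t$ has exactly $m+1$ positive and $m-1$ negative eigenvalues. Then $-K^\sharp$ has one positive and $m-1$ negative eigenvalues, so $\nu=1$.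

The formulas for $A,B,C$ make sense at $t=0$ and depend continuously on $t$. So it suffices to show that $T_0$ is nonsingular with these numbers of signs. Its quadratic form in $(x,y)\in\mathbf C^m\times\mathbf C^m$ is
$$\sum_{i=1}^mw_{i-1}^2|x_i|^2+\sum_{i=1}^mw_i^2|y_i|^2-2\,\mathrm{Re}\sum_{j=1}^{m-1}w_j^2\,\bar x_jy_{j+1}.$$
It splits into $w_{m-1}^2|x_m|^2$ and $w_1^2|y_1|^2$, both positive, and for $1\le j\le m-1$ the form in $(x_j,y_{j+1})$ with matrix
$$\begin{pmatrix}w_{j-1}^2&-w_j^2\\-w_j^2&w_{j+1}^2\end{pmatrix},\qquad\text{of determinant }(w_{j-1}w_{j+1})^2-w_j^4.$$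
Expanding, $w_{j-1}+w_{j+1}=(j-1)(m-j+1)+(j+1)(m-j-1)=2w_j-2$. By the inequality of arithmetic and geometric means, and since $w_j\ge1$,
$$w_{j-1}w_{j+1}\le(w_j-1)^2<w_j^2 .$$
So each determinant is negative and each $2\times2$ form has one positive and one negative eigenvalue. In total $T_0$ has $2+(m-1)=m+1$ positive and $m-1$ negative eigenvalues and is nonsingular.

**Step 4: conclusion.** Fix such a $t>0$ and apply Lemma A to $N^\sharp$ with $\nu=1$. $\blacksquare$

The passage from $N=LL^*$ to $N^\sharp$ matters. For $N$ itself the block matrix is $\begin{pmatrix}A&B^*\\B&C\end{pmatrix}$. At $t=0$ its $2\times2$ pieces, in $(x_{j+1},y_j)$, have the matrix $w_j^2\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$. It is singular, so the continuity argument gives nothing. The matrix $L$ of Theorem 1 has the conjugated shape: its first two columns are $\bar z\,e_j-e_{j+1}$ and its last is $p+zq$ with $p=(0,-4,0)^T$, $q=(-1,0,1)^T$. There the row scaling $D$ plays the part of the weights.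

**Proof of Theorem 4.** The upper bounds are Theorem 3. For the lower bounds, first let $m\le3$. For $m=1$ take $P+zQ=(z)$. For $m=2$ take $\mathrm{diag}(z,z-10)$ with $\epsilon=1$, which gives two disjoint discs. Append zero columns as needed. For $m=3$, $n\ge4$, Theorem 1 gives $5=(3-1)^2+1$.

Let $m\ge4$ and $d=m-1\ge3$. *We need a $g$ as in Lemma C with $3d+1$ zeros.* Put
$$g(z)=\bar z(z^d-\alpha^d)-z^{d-1},\qquad \alpha>0,\quad \alpha^d<\max_{0\le\rho\le1}\rho^{d-2}(1-\rho^2).$$
Here $b=z^d-\alpha^d$ is monic of degree $m-1$ and $a=-z^{d-1}$ has degree $m-2$. One zero is $z=0$. For $z\ne0$ put $\rho=|z|$ and multiply by $z$: then $g(z)=0$ if and only if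
$$z^d(\rho^2-1)=\rho^2\alpha^d.$$
So $\rho\ne1$ and $z^d$ is real, with the sign of $\rho^2-1$. Taking absolute values gives $\rho^{d-2}|\rho^2-1|=\alpha^d$. Conversely, if $\rho>0$ satisfies this equation, then $\rho\neq1$ and the number $\rho^2\alpha^d/(\rho^2-1)$ has modulus $\rho^d$, and its $d$ distinct $d$-th roots, all of modulus $\rho$, are zeros of $g$. It remains to count the radii.

- If $\rho>1$, the function $\rho^{d-2}(\rho^2-1)$ increases from $0$ to $\infty$ on $(1,\infty)$. There is one radius, which gives $d$ zeros, with $z^d>0$.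
- If $\rho<1$, the function $\rho^{d-2}(1-\rho^2)$ vanishes at $0$ and at $1$, and its derivative $\rho^{d-3}(d-2-d\rho^2)$ changes sign once, from $+$ to $-$. By the choice of $\alpha$ there are exactly two radii, which give $2d$ zeros, with $z^d<0$.

In total $g$ has $1+d+2d=3d+1=3m-2$ zeros, and Lemma C gives $\kappa(m,n)\ge3m-2$ for $n\ge m+1$. For $m=4$ this is $10=(4-1)^2+1$. $\blacksquare$

## Quadratic growth with $2m$ columns

If we allow $n\ge2m$, then Lemma A applies to every $N$, since $\nu\le m$. So we are free to choose $L$, and can aim at a $\det L$ of more general bidegree, with some columns of $L$ affine in $z$ and the others affine in $\bar z$.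

**Lemma B.** Let $k,l\ge1$, $k+l=m$, and let $g(z,w)=\sum_{i\le k,\,j\le l}g_{ij}z^iw^j$ with $g_{kl}=1$. If $Z=\{z:g(z,\bar z)=0\}$ is finite, then $\kappa(m,n)\ge\#Z$ for $n\ge2m$.

**Step 1: data from $g$.** *We prepare a determinantal formula for $g$.* Write $g=\sum_{j\le l}g_j(z)w^j$. Then $p:=g_l$ is monic of degree $k$. For $0\le j<l$ the polynomial $g_j$ has degree at most $k$, so $g_j=\gamma_jp+r_j$ with a constant $\gamma_j$ and $\deg r_j<k$. Let $A_0$ be the $k\times k$ companion matrix of $p$ with superdiagonal ones and last row minus the coefficients of $p$. Then $\det(zI-A_0)=p$. Moreover $(zI-A_0)(1,z,\dots,z^{k-1})^T=p\,e_k$, because rows $i<k$ give $z\cdot z^{i-1}-z^i=0$ and the last row gives $p(z)$. Hence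
$$(zI-A_0)^{-1}e_k=\frac1{p}\,(1,z,\dots,z^{k-1})^T. \tag{4}$$
Let $\Gamma$ be the $l\times k$ matrix with $\Gamma(1,z,\dots,z^{k-1})^T=(r_0,\dots,r_{l-1})^T$. Let $D_0$ be the $l\times l$ companion matrix with subdiagonal ones and last column $(-\gamma_0,\dots,-\gamma_{l-1})^T$.

**Step 2: $g$ as a determinant.** Put
$$L(z,w)=\begin{pmatrix}zI_k-A_0&e_ke_l^T\\-\Gamma&wI_l-D_0\end{pmatrix}.$$
Where $p(z)\ne0$, the Schur complement formula and (4) give
$$\det L=p\,\det\!\big(wI-D_0+\Gamma(zI-A_0)^{-1}e_ke_l^T\big)=p\,\det\!\Big(wI-\Big(D_0-\tfrac1p(r_0,\dots,r_{l-1})^Te_l^T\Big)\Big).$$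
The inner matrix is a companion matrix with subdiagonal ones and last column with entries $-\gamma_j-r_j/p=-g_j/p$. Its characteristic polynomial is $w^l+\sum_{j<l}(g_j/p)w^j$. So $\det L=pw^l+\sum_{j<l}g_jw^j=g$. This holds where $p\ne0$, hence identically.

**Step 3: conclusion.** The first $k$ columns of $L$ are $F(z)=F_0+zF_1$ with $F_1=\begin{pmatrix}I_k\\0\end{pmatrix}$, and the last $l$ columns are $G(w)=G_0+wG_1$ with $G_1=\begin{pmatrix}0\\I_l\end{pmatrix}$. So
$$N(z):=L(z,\bar z)L(z,\bar z)^*=F(z)F(z)^*+G(\bar z)G(\bar z)^*$$
has the form required in Lemma A, with $A=F_0F_0^*+G_0G_0^*$, $B=F_1F_0^*+G_0G_1^*$ and $C=F_1F_1^*+G_1G_1^*=I$. As $N\succeq0$, the set $\{N\not\succ0\}$ is $\{z:\det L(z,\bar z)=0\}=Z$, a finite set with $\#Z$ components. Apply Lemma A with $\nu\le m$. $\blacksquare$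

*Example.* For $k=l=1$ and $g=zw+\beta z+\gamma w+\omega$ we have $p=z+\gamma$, $\gamma_0=\beta$ and $r_0=\omega-\beta\gamma$. So $L=\begin{pmatrix}z+\gamma&1\\-(\omega-\beta\gamma)&w+\beta\end{pmatrix}$, with determinant $(z+\gamma)(w+\beta)+\omega-\beta\gamma=g$.

It remains to choose $g$ with about $m^2/2$ zeros. Zeros of a complex-valued $g$ are intersections of two real curves, and two families of circles intersect often.

**Proof of Theorem 5.** For $m=1$ the claim is $\kappa(1,n)\ge1$, which holds by Theorem 4.

**Step 1: circles.** *We record where the circles meet.* Let $\rho_i$ be distinct numbers in $(0.9,1.1)$, and let $\tau_j$ also be distinct numbers in $(0.9,1.1)$. The centres of the circles $|z|=\rho_i$ and $|z-1|=\tau_j$ are at distance $1$, and $|\rho_i-\tau_j|<1<\rho_i+\tau_j$. So they meet in exactly two points, both non-real. From $\tau_j^2=|z-1|^2=\rho_i^2-2x+1$ we get $x=(1+\rho_i^2-\tau_j^2)/2>0$ there. Different pairs $(i,j)$ give different points, since $|z|$ and $|z-1|$ determine the pair.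

**Step 2: $m=2k$.** Let
$$u=\prod_{i=1}^k(|z|^2-\rho_i^2),\qquad v=\prod_{j=1}^k(|z-1|^2-\tau_j^2),\qquad g=\frac{u+iv}{1+i}.$$
With $|z|^2=zw$ and $|z-1|^2=(z-1)(w-1)$, where $w=\bar z$, the functions $u,v$ have bidegree $(k,k)$ with $z^kw^k$-coefficient $1$, and so has $g$. Since $u,v$ are real, $g=0$ if and only if $u=v=0$. By Step 1 these are exactly $2k^2=m^2/2$ points. Apply Lemma B with degrees $(k,k)$.

**Step 3: $m=2k+1$, $k\ge1$.** *Now the bidegree must be $(k+1,k)$; the coordinate axes help.* Let $u$ be as above, $h=\prod_{j=1}^{k-1}(|z-1|^2-\tau_j^2)$ (so $h=1$ if $k=1$), $v=u+\delta h$ with $\delta>0$ small, and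
$$g=xu+iyv=zu+\tfrac\delta2(z-\bar z)h ,$$
where we used $x+iy=z$ and $iy=(z-\bar z)/2$. The term $zu$ has bidegree $(k+1,k)$ with $z^{k+1}w^k$-coefficient $1$. The terms $zh$ and $wh$ have bidegrees $(k,k-1)$ and $(k-1,k)$ and do not contribute to that coefficient. So Lemma B applies with degrees $(k+1,k)$, once we know that the zeros are finite in number. Since $u,v$ are real, $g=0$ means $xu=0$ and $yv=0$. The solutions are:

- $x=y=0$: the point $z=0$, which is $1$ point.
- $x=0\ne y$ and $v(iy)=0$. Since $|iy-1|^2=1+y^2$, the equation is $\prod_{i=1}^k(y^2-\rho_i^2)+\delta\prod_{j=1}^{k-1}(1+y^2-\tau_j^2)=0$. The left side is a real polynomial of degree $2k$ in $y$. At $\delta=0$ it has the $2k$ simple nonzero real roots $\pm\rho_i$, so for small $\delta$ it still has $2k$ distinct nonzero real roots, and no others. This gives $2k$ points.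
- $y=0\ne x$ and $u=0$: $x=\pm\rho_i$, which gives $2k$ points.
- $x,y\ne0$ and $u=v=0$. As $v=u+\delta h$, this means $u=h=0$. By Step 1 there are $2k(k-1)$ such points, all of them non-real with $x>0$, so indeed $x,y\ne0$.

The total is $1+4k+2k(k-1)=2k^2+2k+1=(m^2+1)/2=\lceil m^2/2\rceil$. Lemma B gives $\kappa(m,n)\ge\lceil m^2/2\rceil$ for $n\ge2m$.

**Step 4: the two-sided estimate.** Theorem 3 gives $\kappa(m,n)\le(m-1)^2+1=m^2-2m+2$ for every $n$. Together with Steps 2 and 3 and the case $m=1$, where the lower bound equals $1$, this is the second assertion. $\blacksquare$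

Two comments on the range of these results. In Lemma B we had $C=I$, so in the proof of Lemma A we may instead take $Y=sI$ with $s$ so large that $sI-K\succeq0$, and write $sI-K=TT^*$ with $T$ of size $m\times m$. With $\epsilon=\sqrt s$ the scaling factor $\epsilon Y^{-1/2}$ is the identity, and the pencil is $P+zQ=[\,zI+B^*,\ T\,]$. So the quadratic growth occurs already for $Q=[\,I\ \ 0\,]$, the setting of the distance to uncontrollability. On the other hand, the exact value of $\max_n\kappa(m,n)$ is not determined here for $m\ge5$. What is proved is that it lies between $\lceil m^2/2\rceil$ (and is also at least $3m-2$) and $(m-1)^2+1$.
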